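# Synthesizable pseudofunctions and well-founded trees

## 1. Pseudomeasures, pseudofunctions and supports

Throughout, $\mathbf T=\mathbf R/\mathbf Z$, $e(x)=e^{2\pi i x}$, $e_n(x)=e(nx)$, and $\|\theta\|$ is the distance from $\theta\in\mathbf R$ to $\mathbf Z$.

**Definition 1 (the algebra $A$).** $A=A(\mathbf T)$ is the space of functions $f=\sum_n\hat f(n)e_n$ with $\|f\|_A=\sum_n|\hat f(n)|<\infty$. It is a Banach algebra: $\|fg\|_A\le\|f\|_A\|g\|_A$.

For example, $\|\cos 2\pi x\|_A=\frac12+\frac12=1$. Every $C^\infty$ function is in $A$, and trigonometric polynomials are dense in $A$.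

**Definition 2 (pseudomeasures, pseudofunctions).** $PM=A^*$. We identify $S\in PM$ with its bounded sequence of Fourier coefficients $\hat S(n)=\langle e_{-n},S\rangle$, so that
$$\langle f,S\rangle=\sum_n\hat f(n)\hat S(-n),\qquad \|S\|_{PM}=\sup_n|\hat S(n)|.$$
$PF$ is the closed subspace of those $S$ with $\hat S(n)\to0$.

Thus $A,PM,PF$ are copies of $\ell^1,\ell^\infty,c_0$, and $PF^*=A$. A measure $\mu$ is a pseudomeasure with $\hat\mu(n)=\int e(-nx)\,d\mu$ and $\langle f,\mu\rangle=\int f\,d\mu$. The point mass $\delta_x$ has $|\hat\delta_x(n)|=1$ for all $n$, so it is not a pseudofunction. A function $U\in L^1$ is a pseudofunction, by Riemann–Lebesgue. We write $1$ for Lebesgue measure, whose only nonzero coefficient is $\hat 1(0)=1$.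

On bounded subsets of $PM$, weak* convergence is convergence of each Fourier coefficient; for instance $e_k\to0$ weak* as $k\to\infty$ although $\|e_k\|_{PM}=1$. So the unit ball $B_1(PM)$ is a product of discs, compact and metrizable. Weak*-convergent sequences are bounded, by uniform boundedness. If measures $\mu_j$ have total variation at most $C$ and their Fourier coefficients converge, the limit coefficients are those of a measure of total variation at most $C$ (weak* compactness of balls of $C(\mathbf T)^*$); if the $\mu_j$ are probability measures, so is the limit.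

**Definition 3 (products).** For $f\in A$, $S\in PM$, the pseudomeasure $fS$ is given by $\langle g,fS\rangle=\langle gf,S\rangle$.

For example, $f\delta_x=f(x)\delta_x$. We have $\|fS\|_{PM}\le\|f\|_A\|S\|_{PM}$, and $S\mapsto fS$ is weak*-continuous. Since $\widehat{fS}(n)=\sum_k\hat f(k)\hat S(n-k)$ is the convolution of an $\ell^1$ sequence with $\hat S$, multiplication by $f$ maps $PF$ to $PF$.

**Definition 4 (support).** $S$ vanishes on an open set $V$ if $\langle h,S\rangle=0$ for all $h\in C^\infty$ with $\operatorname{supp}h\subset V$. By a partition of unity, $S$ vanishes on the union of all open sets on which it vanishes. The complement of that union is $\operatorname{supp}S$.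

So $V\cap\operatorname{supp}S=\emptyset$ means that $S$ vanishes on $V$. For a measure this is the usual closed support; $\operatorname{supp}\delta_x=\{x\}$. If $h\in C^\infty$, then $\operatorname{supp}(hS)\subseteq\operatorname{supp}h\cap\operatorname{supp}S$, and $hS=S$ if $h=1$ near $\operatorname{supp}S$.

**Fact 5.** *A pseudomeasure supported at one point $x$ is a multiple of $\delta_x$, and a pseudofunction with finite support is $0$.* Indeed, a distribution supported at $x$ is a finite sum $\sum c_k\delta_x^{(k)}$, so its coefficients are $p(n)e(-nx)$ with $p$ a polynomial. If they are bounded on $\mathbf Z$, $p$ is constant. If $S\in PF$ has finite support, multiply by smooth bumps around its points: each product is in $PF$ and equals some $c\,\delta_x$, whose coefficients have constant modulus $|c|$. So $c=0$, and $S$, the sum of these products, is $0$.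

## 2. Synthesizable pseudomeasures

**Definition 6.** For closed $E\subseteq\mathbf T$, $M(E)$ is the space of Borel complex measures with closed support contained in $E$, and $N(E)$ is the weak*-closure of $M(E)$ in $PM$. $S\in PM$ is **synthesizable** if $\langle f,S\rangle=0$ for all $f\in A$ with $f=0$ on $\operatorname{supp}S$.

*Equivalent form: $S$ is synthesizable iff $S\in N(\operatorname{supp}S)$.* Let $I(E)=\{f\in A:f=0\text{ on }E\}$. A function $f\in A$ annihilates $M(E)$ iff $f\in I(E)$: test on $\delta_x$, $x\in E$, for one direction, and integrate for the other. By the Hahn–Banach (bipolar) theorem $N(E)$ is exactly the annihilator of $I(E)$ in $PM$. Put $E=\operatorname{supp}S$.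

For example, every measure $\mu$ is synthesizable, since $\int f\,d\mu=0$ if $f=0$ on $\operatorname{supp}\mu$. So is every pseudomeasure with finite support, by Fact 5 and bumps.

We use one stability property. If $f\in A$ and $\mu\in M(E)$, then $f\mu\in M(E)$; by weak* continuity,
$$fN(E)\subseteq N(E).$$

## 3. Trees, $\Pi^1_1$ sets, and the complexity of synthesis from above

A subset of a standard Borel space $X$ is $\Sigma^1_1$ if it is the projection of a Borel subset of $X\times Y$ for some standard Borel $Y$; it is $\Pi^1_1$ if its complement is $\Sigma^1_1$. Borel sets are both. The $\Sigma^1_1$ sets are closed under countable unions and intersections, projections, and preimages under Borel maps.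

**Definition 7.** A $\Pi^1_1$ subset $C$ of a Polish space $X$ is **$\Pi^1_1$-complete** if every $\Pi^1_1$ subset of every zero-dimensional Polish space $Y$ has the form $F^{-1}(C)$ with $F:Y\to X$ continuous.

**Definition 8.** $Tr$ is the set of trees $T\subseteq\omega^{<\omega}$ (closed under initial segments) with $\emptyset\in T$, with the topology of pointwise convergence on $\omega^{<\omega}$. It is compact, metrizable and zero-dimensional. $T$ is well founded if there is no $\alpha\in\omega^\omega$ with $\alpha|k\in T$ for all $k$; $WF\subset Tr$ is the set of well-founded trees.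

For example, $\{\emptyset\}\in WF$, and the tree of all strings of zeros is not in $WF$. The tree consisting of $\emptyset$ and all strings $(n,0,\dots,0)$ of length at most $n+1$ has branches of every finite length, but it is well founded. The set $WF$ is $\Pi^1_1$: "$\exists\alpha\,\forall k\ \alpha|k\in T$" projects a closed set. The standard fact we rely on (Kechris, *Classical Descriptive Set Theory*, §32.B) is that **$WF$ is $\Pi^1_1$-complete, in particular not $\Sigma^1_1$**.

On $PM$ we use the Borel structure given by the Fourier coefficients. Since $PM$ is the countable union of the balls $mB_1(PM)$, it is standard Borel. $PF$ with its norm is a separable Banach space, hence Polish.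

**Fact 9.** (a) *For open $V$, $\{S:\operatorname{supp}S\cap V=\emptyset\}$ is weak*-closed.* It is an intersection of kernels of weak*-continuous functionals.

(b) *$\{(f,S)\in A\times PM:f=0\text{ on }\operatorname{supp}S\}$ is Borel.* The condition says that $\operatorname{supp}S\cap\{|f|>1/k\}=\emptyset$ for all $k\ge1$. That is, for all $k$ and every open interval $J$ with rational endpoints, either $|f|>1/k$ fails somewhere on $\bar J$, or $\operatorname{supp}S\cap J=\emptyset$. The first is a closed condition on $f$, the second a closed condition on $S$, by (a).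

(c) *The synthesizable pseudomeasures form a $\Pi^1_1$ set, both in $B_1(PM)$ with the weak*-topology and in $PF$ with the norm.* Indeed $S$ is synthesizable iff for all $f\in A$: either not ($f=0$ on $\operatorname{supp}S$), or $\langle f,S\rangle=0$. By (b) this is a universal quantifier over the Polish space $A$ in front of a Borel condition.

(d) *$PF\cap B_1(PM)$ is Borel in $B_1(PM)$.* It is $\{S:\forall k\,\exists m\,\forall|n|\ge m\ |\hat S(n)|\le1/k\}$.

## 4. The class $\mathcal S_0$ and a reduction of $WF$

Let $\mathcal S=\{S\in B_1(PM):S\text{ is synthesizable}\}$ and $\mathcal S_0=\mathcal S\cap PF$, regarded as a subset of $B_1(PM)$ with the weak*-topology. It is known that $\mathcal S$ is $\Pi^1_1$ but not Borel. What happens if we keep only those $S$ whose Fourier coefficients tend to $0$? The conjecture in "The Class Of Synthesizable Pseudomeasures" is that **$\mathcal S_0$ is not Borel**. We prove it.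

Two simple cases show where the complexity must come from.

*Measures.* The measures of total variation at most $m$ form a weak*-compact subset of $PM$. So "$S$ is a measure" is an $F_\sigma$ condition, and all measures are synthesizable. The measures in $PF\cap B_1(PM)$ therefore form a Borel part of $\mathcal S_0$, and we must work with pseudofunctions that are not measures.

*Fixed support.* Fix $E$. The elements of $\mathcal S_0$ with support exactly $E$ are the $S\in N(E)\cap PF\cap B_1(PM)$ with $\operatorname{supp}S=E$. The set $N(E)$ is weak*-closed. The condition $\operatorname{supp}S=E$ says that $\operatorname{supp}S\cap E^c=\emptyset$ and that $\operatorname{supp}S$ meets each rational open interval that meets $E$; it is Borel by Fact 9(a). So this slice is Borel: the support has to vary.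

**Theorem 1.** For every $\varepsilon\in(0,\frac14]$ there is a map $Tr\to PF$, $T\mapsto S_T$, continuous for the norm of $PM$ (hence for weak*), with $\|S_T-1\|_{PM}\le\varepsilon$, such that
$$T\in WF\iff S_T\text{ is synthesizable}.$$
Consequently $\mathcal S_0$ is $\Pi^1_1$-complete; in particular it is not Borel, and not even $\Sigma^1_1$.

*The consequence.* Since $\|S_T\|_{PM}\le\frac54$, the map $T\mapsto\frac12S_T$ goes into $B_1(PM)\cap PF$. It is weak*-continuous and pulls $\mathcal S_0$ back to $WF$. As $WF$ is not $\Sigma^1_1$, neither is $\mathcal S_0$; as every $\Pi^1_1$ set reduces to $WF$, every $\Pi^1_1$ set reduces to $\mathcal S_0$. Finally $\mathcal S_0$ is $\Pi^1_1$ by Fact 9(c),(d). $\square$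

The plan for $S_T$ is as follows. If $T$ has an infinite branch, we want $f\in A$ with $f=0$ on $\operatorname{supp}S_T$ and $\langle f,S_T\rangle\ne0$. We take $f=1-\sum_k2^{1-k}z_k$, with one function $z_k$ for each node of the branch. On the support, $z_k$ will be about $\frac14$, with errors arranged so that $\sum_k2^{1-k}z_k=1$ exactly. Yet $S_T$ resembles Lebesgue measure, so each $\langle z_k,S_T\rangle$ will be about $0$. The first task is to see how both can happen at once.

## 5. Signed kernels concentrated where a mean-zero polynomial is positive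

For $q\in\mathbf N$ let $D_q=\{0,\dots,q-1\}$, and let $\mathbf E_d$ be the average over $d\in D_q$. For $0<\eta<\frac14$ let $Q_\eta=\{d\in D_q:\eta q\le d\le(1-\eta)q-1\}$; for instance $q=10$, $\eta=\frac15$ gives $\{2,\dots,7\}$. Let $I_r=[\frac r{32},\frac{r+1}{32}]$, $r=6,\dots,10$.

We look for a density $\kappa$ on $D_q$ with $\mathbf E_d\kappa=1$ that is nearly indistinguishable from $1$ by Fourier coefficients, but lives where $Z(d/q)\in I_r$, for some trigonometric polynomial $Z$ with $\hat Z(0)=0$, $\|Z\|_A\le1$, $\deg Z<q$.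

**Nonnegative densities fail.** Suppose $|\mathbf E_d[(\kappa-1)e(-\beta d/q)]|\le\varepsilon$ for all $\beta$. Since $\mathbf E_dZ(d/q)=0$, expanding $Z$ gives $|\mathbf E_d[\kappa Z]|\le\varepsilon$. If $\kappa\ge0$, then $\mathbf E_d[\kappa Z]\ge\frac r{32}\ge\frac3{16}$, impossible for small $\varepsilon$. For signed $\kappa=\kappa^+-\kappa^-$ with $p=\mathbf E_d\kappa^-$ we get
$$\varepsilon\ge\mathbf E_d[\kappa Z]\ge\tfrac r{32}(1+p)-\tfrac{r+1}{32}p=\tfrac{r-p}{32},$$
so $\mathbf E_d|\kappa|=1+2p\ge1+2r-64\varepsilon$. The kernels must be signed, with $L^1$ norm at least $13-64\varepsilon$. Products of such kernels will not be bounded in $L^1$, and only their Fourier coefficients can be controlled.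

To build $\kappa$, start from the Riesz products $\prod_{l\le k}(1+2c\cos2\pi N^ly)$. Under such a density the average $Z$ of the $k$ cosines concentrates near $c$ (law of large numbers), and the Fourier coefficients are $c^{|m|}$. A signed mixture over $c$ in a short interval keeps the concentration and can make every coefficient with $m\ne0$ small. The next lemma supplies the mixture. A first example: with $a<b$, the measure $\tau=(b\delta_a-a\delta_b)/(b-a)$ has $\tau(1)=1$ and $\tau(c)=0$, but $\tau(c^2)=-ab$. For $a=0.2$, $b=0.3$ it is $3\delta_a-2\delta_b$. Here $\tau(c^m)$ denotes the integral of the function $c\mapsto c^m$.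

**Lemma 1.** Let $[a,b]\subset(0,\frac12)$, $a<b$, $\varepsilon'>0$. There is a finitely supported real measure $\tau$ on $[a,b]$ with $\tau(1)=1$ and $|\tau(c^m)|\le\varepsilon'$ for all $m\ge1$.

*Proof.* Let $B=\{\sum_{m\ge1}a_mc^m:a_m\in\mathbf R,\ \sum|a_m|\le1/\varepsilon'\}\subset C[a,b]$. It is convex and symmetric. It is compact: the set of admissible sequences is compact for coordinatewise convergence, and coordinatewise convergence implies uniform convergence on $[a,b]$, because the tails satisfy $\sum_{m>m_0}|a_m|c^m\le b^{m_0+1}/\varepsilon'$ and $b<1$. Moreover $1\notin B$: an element of $B$ extends analytically to the unit disc and vanishes at $0$; if it were $1$ on $[a,b]$ it would be $1$ at $0$.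

Let $C_1\subset C_2\subset\cdots$ be finite with dense union in $[a,b]$. If for each $n$ some $b_n\in B$ equalled $1$ on $C_n$, a limit point of $(b_n)$ in $B$ would equal $1$ on $\bigcup_nC_n$, hence everywhere, a contradiction. So $1|_C\notin B|_C$ for some finite $C$. Separating this point from the compact convex set $B|_C$ in $\mathbf R^C$ gives a measure $\tau$ on $C$ with $\tau(1)>\sup_{g\in B}\tau(g)\ge0$. Normalize $\tau(1)=1$ and test on $\pm c^m/\varepsilon'\in B$: $|\tau(c^m)|<\varepsilon'$. $\square$

**Lemma 2.** For every $\varepsilon\in(0,1)$ there are $K\ge1$, $\eta\in(0,\frac14)$, $q_0$, and a real trigonometric polynomial $Z$ with $\hat Z(0)=0$, $\|Z\|_A\le1$, such that for all $q\ge q_0$: $q>\deg Z$, and there are real functions $\varphi^{(r)}$ ($6\le r\le10$) and $\gamma\ge0$ on $D_q$ such that, for each $\kappa\in\{\varphi^{(6)},\dots,\varphi^{(10)},\gamma\}$,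

1. $\mathbf E_d\kappa=1$ and $\mathbf E_d|\kappa|\le K$;
2. $|\mathbf E_d[(\kappa(d)-1)e(-\beta d/q)]|\le\varepsilon$ for all $\beta\in\mathbf R$;
3. $\kappa(d)\ne0\Rightarrow d\in Q_\eta$; moreover $\varphi^{(r)}(d)\ne0\Rightarrow Z(d/q)\in I_r$.

*Proof.* **Step 1: parameters.** We fix everything except $q$. Let $\varepsilon'=\varepsilon/8$, $\delta=\frac1{128}$. Let $\tau_r$ be given by Lemma 1 for $[\frac{r+1/4}{32},\frac{r+3/4}{32}]$ and $\varepsilon'$; these intervals lie in $(0,\frac12)$. Put $\Theta=\max_r\|\tau_r\|\ge1$ (total variation) and $\lambda=\varepsilon/(8\Theta)\le\frac18$. Choose $k$ with $\Theta/(k\delta^2)\le\lambda/2$, put $N=7\cdot3^k$, choose $\eta<\frac14$ with $2\eta\Theta2^k\le\lambda/4$, and $q_0\ge16N^k$ with $2\Theta2^k/q_0\le\lambda/4$. Put $Z(y)=\frac1k\sum_{l=1}^k\cos2\pi N^ly$. Then $\hat Z(0)=0$, $\|Z\|_A=1$, $\deg Z=N^k<q_0$. Let $q\ge q_0$ and write $Z$ for $Z(d/q)$.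

**Step 2: Riesz products behave like independent variables.** This gives the concentration. For $0<c<\frac12$ put
$$R_c(d)=\prod_{l=1}^k\bigl(1+2c\cos(2\pi N^ld/q)\bigr)=\sum_{m\in\{-1,0,1\}^k}c^{|m|}e(N_md/q),\qquad N_m=\sum_{l}m_lN^l,$$
where $|m|$ is the number of nonzero $m_l$. Each factor is in $(0,2)$, so $0<R_c\le2^k$.

Let $m\in\mathbf Z^k$, $m\neq0$, $|m_l|\le3$. With $l$ the lowest index where $m_l\ne0$, $N_m=N^l(m_l+N\cdot\text{integer})\ne0$, because $N\nmid m_l$. Also $|N_m|\le3\cdot\frac76N^k<q$, since $\sum_{l\le k}N^l\le\frac N{N-1}N^k\le\frac76N^k$. So $N_m$ is not a multiple of $q$ and $\mathbf E_de(N_md/q)=0$. Hence if $G(y_1,\dots,y_k)$ is a trigonometric polynomial of degree at most $3$ in each variable, then $\mathbf E_dG(Nd/q,\dots,N^kd/q)=\int_{\mathbf T^k}G$. This applies to $R_c$ and to $R_c(Z-c)^2$ (degree at most $1+2$ in each variable). Thus $\mathbf E_dR_c=1$. And $\mathbf E_d[R_c(Z-c)^2]$ is $\mathbf E\bigl(\frac1k\sum_l\cos2\pi Y_l-c\bigr)^2$ with $Y_l$ independent of density $1+2c\cos2\pi y$. The mean of $\cos2\pi Y_l$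 is $2c\cdot\frac12=c$ and its variance is at most $1$. So
$$\mathbf E_d[R_c(Z-c)^2]\le\tfrac1k.$$

**Step 3: mix and cut off.** This gives 1 and 3. Let $F_r=\int R_c\,d\tau_r(c)$. Then $\mathbf E_dF_r=\tau_r(1)=1$, $\mathbf E_d|F_r|\le\Theta$, $|F_r|\le\Theta2^k$. If $Z\notin I_r$, then $|Z-c|>\delta$ for all $c\in\operatorname{supp}\tau_r$, so Chebyshev gives
$$\mathbf E_d[|F_r|1_{Z\notin I_r}]\le\int\mathbf E_d[R_c1_{|Z-c|>\delta}]\,d|\tau_r|(c)\le\Theta/(k\delta^2)\le\lambda/2.$$
Each of the two ends cut off by $Q_\eta$ has at most $\eta q+1$ elements, so $|D_q\setminus Q_\eta|\le2\eta q+2$ and $\mathbf E_d[|F_r|1_{d\notin Q_\eta}]\le\Theta2^k(2\eta+2/q)\le\lambda/2$. Put $F_r'=F_r1_{\{Z\in I_r\}}1_{Q_\eta}$ and $\varphi^{(r)}=F_r'/\mathbf E_dF_r'$. Then $\mathbf E_d|F_r-F_r'|\le\lambda$, so $|\mathbf E_dF_r'-1|\le\lambda\le\frac18$ and $\mathbf E_d|\varphi^{(r)}|\le\frac87\Theta\le2\Theta=:K$. Property 3 holds by construction. Since $\varphi^{(r)}-F_r'=\varphi^{(r)}(1-\mathbf E_dF_r')$,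
$$\mathbf E_d|\varphi^{(r)}-F_r|\le2\Theta\lambda+\lambda\le3\Theta\lambda=\tfrac38\varepsilon.$$

**Step 4: Fourier coefficients.** This gives 2. As $\tau_r(1)=1$, the term $m=0$ cancels:
$$\mathbf E_d[(F_r-1)e(-\beta d/q)]=\sum_{m\ne0}\tau_r(c^{|m|})\,\mathbf E_d\,e((N_m-\beta)d/q).$$
Here $|\tau_r(c^{|m|})|\le\varepsilon'$. Summing the geometric series, $|\mathbf E_de(\theta d/q)|\le\min\bigl(1,\frac1{2q\|\theta/q\|}\bigr)$. For $m\ne m'$ in $\{-1,0,1\}^k$, $N_m-N_{m'}$ has coefficients of modulus at most $2$. So it is nonzero and a multiple of $N$, and its modulus is $<3N^k<q/2$; hence $q\|(N_m-N_{m'})/q\|=|N_m-N_{m'}|\ge N$. By the triangle inequality, $q\|(N_m-\beta)/q\|<N/2$ for at most one $m$. That $m$ contributes at most $\varepsilon'$; every other contributes at most $\varepsilon'/N$. The sum is at most $\varepsilon'(1+3^k/N)\le2\varepsilon'=\frac\varepsilon4$. With Step 3 the total for $\varphi^{(r)}$ is at most $\frac38\varepsilon+\frac14\varepsilon\le\varepsilon$.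

**Step 5: the neutral kernel.** Let $\gamma=1_{Q_\eta}/\mathbf E_d1_{Q_\eta}$. Then $\mathbf E_d|\gamma|=1\le K$, and $\mathbf E_d|\gamma-1|=2\,\mathbf E_d1_{D_q\setminus Q_\eta}\le2(2\eta+2/q)\le\lambda\le\varepsilon$, so 1, 2 and 3 hold for $\gamma$. $\square$

Note that $K,\eta,Z,q_0$ do not depend on $q$.

## 6. Digits, moving targets and products

Fix $\varepsilon\in(0,\frac14]$. Enumerate $\omega^{<\omega}=\{s_1,s_2,\dots\}$ without repetition so that proper initial segments come earlier; $s_1=\emptyset$. Let $\mathrm{anc}(i)=\{l:s_l\subsetneq s_i\}\subseteq\{1,\dots,i-1\}$.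

**Choice of constants.** With $L_0=1$, inductively put $\varepsilon_i=\varepsilon2^{-i}/L_{i-1}$, let $K_i,\eta_i,Z_i,q_0^{(i)}$ be given by Lemma 2 for $\varepsilon_i$, and put $L_i=L_{i-1}K_i$. Thus $\sum_i\varepsilon_iL_{i-1}\le\varepsilon$: the accuracy at stage $i$ beats the $L^1$ growth of all earlier stages. Next fix real $\sigma_i\in C^\infty(\mathbf T)$ with $\sigma_i(t)=t$ for $t\in[\eta_{i+1},1-\eta_{i+1}]$. Only now choose integers $q_i\ge q_0^{(i)}$ with
$$q_i\ge2^{i+4}L_{i+1},\qquad2\pi\deg(Z_i)\|\sigma_i\|_A\le q_i\log2.\tag{1}$$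
Let $M_0=1$, $M_i=q_1\cdots q_i$.

**Digits.** For $x\in[0,1)$ write $x=\sum_{i\ge1}d_i/M_i$ with $d_i=\lfloor M_ix\rfloor \bmod q_i\in D_{q_i}$ (all $q_i=10$ would give decimals). Under Lebesgue measure, with expectation $\mathbf E$, the digits are independent and uniform. A level-$j$ interval is $[p/M_j,(p+1)/M_j]$; it corresponds to a choice of $d_1,\dots,d_j$. The digit $d_i$ is attached to the node $s_i$. Let $a_i=(d_l)_{l\in\mathrm{anc}(i)}$, the digits of the ancestors of $s_i$.

**Targets.** For $s=s_i$ put $y_s=Z_i(d_i/q_i)$, and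
$$u_\emptyset=\tfrac12-y_\emptyset,\qquad u_{s^\frown n}=2u_s-y_{s^\frown n}.$$
Let $v_1=\frac14$; if $s_i$ has parent $t$, let $v_i=2u_t-\frac14$, a function of $a_i$. In all cases
$$u_{s_i}=\tfrac14+v_i-y_{s_i}.\tag{2}$$
We want $y_{s_i}$ near the target $v_i$. By (2) this keeps $u_{s_i}$ near $\frac14$, so the next target is near $\frac14$ again; each node corrects the error of its parent. For instance $v_1=0.25$ lies in $I_8$. If $y_\emptyset=0.27$, then $u_\emptyset=0.23$ and the target of a child is $0.46-0.25=0.21\in I_6$. If the child has $y=0.20$, then $u=0.26=1-2(0.27)-0.20$.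

**Kernels.** Let $r_i(a_i)=\lfloor32v_i\rfloor\in\{6,\dots,10\}$ if $v_i\in[\frac3{16},\frac5{16}]$, so that $v_i\in I_{r_i(a_i)}$; let $r_i(a_i)=8$ otherwise. With Lemma 2 for $\varepsilon_i$ and $q=q_i$, let $\varphi_i(\cdot|a_i)=\varphi^{(r_i(a_i))}$, let $\gamma_i$ be the corresponding $\gamma$, and
$$\rho_i(d|a)=|\varphi_i(d|a)|\big/\mathbf E_d|\varphi_i(\cdot|a)|\qquad(\mathbf E_d|\varphi_i|\ge|\mathbf E_d\varphi_i|=1).$$
So $\rho_i\ge0$ has the same zeros as $\varphi_i$, but $\rho_i$ does not satisfy Lemma 2(2).

**Products.** Let $T\in Tr$, $H\subseteq T$. Let $\kappa_i=\varphi_i$ if $s_i\in H$, $\kappa_i=\rho_i$ if $s_i\in T\setminus H$, $\kappa_i=\gamma_i$ if $s_i\notin T$, and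
$$U_H^j(x)=U_{T,H}^j(x)=\prod_{i\le j}\kappa_i(d_i|a_i),\qquad U_H^0=1.$$
Write $\mathbf E_{d_i}$ for the average over the digit $d_i$ alone. Always $\mathbf E_{d_i}\kappa_i(\cdot|a_i)=1$ and $\mathbf E_{d_i}|\kappa_i(\cdot|a_i)|\le K_i$, and $\kappa_i$ depends only on digits of index at most $i$. Integrating from the top digit down,
$$\mathbf E|U_H^j|\le L_j,\qquad\int_IU_H^J\,dx=\int_IU_H^j\,dx\quad(J\ge j,\ I\text{ a level-}j\text{ interval}).\tag{3}$$

Call $H\subseteq T$ *upward closed in $T$* if $s\in H$, $s\subset t\in T$ imply $t\in H$. For $T=\{\emptyset,(0),(0,0)\}$ the upward closed sets are $\emptyset$, $\{(0,0)\}$, $\{(0),(0,0)\}$ and $T$. We shall put $S_T=\lim_jU_{T,T}^j$, with all signs present. The other $H$ connect $S_T$ with the positive case $H=\emptyset$.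

## 7. Fourier coefficients of the products

Fix $n\in\mathbf Z$. Then $e(-nx)=\prod_i\chi_i(d_i)$ with $\chi_i(d)=e(-nd/M_i)=e(-\beta_id/q_i)$, $\beta_i=n/M_{i-1}$. Put $b_i=\mathbf E_d\chi_i$, $|b_i|\le1$. Lemma 2(2) says that for $\kappa_i\in\{\varphi_i,\gamma_i\}$,
$$\mathbf E_{d_i}[\kappa_i(d_i|a_i)\chi_i(d_i)]=b_i+r_i^*(a_i),\qquad|r_i^*|\le\varepsilon_i.\tag{4}$$

**Step 1: each coefficient converges, for every $H\subseteq T$.** Let $x_j=\sum_{i\le j}d_i/M_i$. Then $\mathbf E[(\kappa_{j+1}-1)U_H^je(-nx_j)]=0$, because $\kappa_{j+1}$ has conditional mean $1$; and $|e(-nx)-e(-nx_j)|\le2\pi|n|/M_j$. So for $j\ge1$, by (1) and (3),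
$$|\hat U_H^{j+1}(n)-\hat U_H^j(n)|\le2\pi|n|M_j^{-1}(K_{j+1}+1)L_j\le4\pi|n|L_{j+1}/M_j\le|n|2^{-j}.\tag{5}$$
Hence $\hat U_H^j(n)$ converges, with error at most $|n|2^{1-j}$ at stage $j$, uniformly in $T$ and $H$. When $\|U_H^j\|_{PM}$ is bounded in $j$, the limit coefficients define a pseudomeasure $U_H=U_{T,H}$, and $U_H^j\to U_H$ weak*.

**Step 2: if $H$ is upward closed, then $\|U_H^J\|_{PM}\le1+\varepsilon$ for all $J$.** This is the bound that makes the passage from $\emptyset$ to $T$ possible. By independence $\hat U_H^J(n)=\mathbf E[\prod_{i\le J}\kappa_i\chi_i]\cdot\mathbf E[\prod_{i>J}\chi_i]$, and the last factor has modulus at most $1$. We remove the signed kernels one at a time, highest index first. List $\{i\le J:s_i\in H\}$ as $i_1>i_2>\dots>i_r$, put $C_k=\{1,\dots,J\}\setminus\{i_1,\dots,i_k\}$ and $X_k=\mathbf E\prod_{i\in C_k}\kappa_i\chi_i$, so that $X_0$ is the first factor.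

Let $i=i_{k+1}$. We claim that in $X_k$ the digit $d_i$ occurs only in $\kappa_i\chi_i$. Suppose $l\in C_k$, $l\ne i$, and $\kappa_l$ depends on $d_i$. Then $s_l\in T$ (as $\gamma_l$ depends on $d_l$ only) and $s_l\supsetneq s_i\in H$. As $H$ is upward closed, $s_l\in H$; also $l>i$. So $l\in\{i_1,\dots,i_k\}$, a contradiction. We may therefore integrate $d_i$ out by (4):
$$X_k=b_iX_{k+1}+\mathbf E\Bigl[r_i^*(a_i)\prod_{l\in C_{k+1}}\kappa_l\chi_l\Bigr],\qquad|X_k|\le|X_{k+1}|+\varepsilon_i\,\mathbf E\prod_{l\in C_{k+1}}|\kappa_l|.$$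
Integrate the last product from the top digit down. The $l\in C_{k+1}$ with $l>i$ have $s_l\notin H$, so $\kappa_l\ge0$ has conditional mean $1$ and contributes a factor $1$; those with $l<i$ contribute at most $K_l$ each. So $|X_k|\le|X_{k+1}|+\varepsilon_iL_{i-1}$. In $X_r$ all remaining kernels are nonnegative with conditional mean $1$, so $|X_r|\le1$. Adding up, $|X_0|\le1+\sum_i\varepsilon_iL_{i-1}\le1+\varepsilon$.

So $U_H$ exists for every upward closed $H$, and $\|U_H\|_{PM}\le1+\varepsilon$.

**Step 3: continuity in $H$, for limits of increasing sets.** *For fixed $T$, if $H_k,H$ are upward closed and $H_k\to H$ pointwise on $T$, then $U_{H_k}\to U_H$ weak\*.* By Step 2 the $U_{H_k}$ are bounded. By Step 1, for $j\ge1$, $|\hat U_{H_k}(n)-\hat U_H(n)|\le2|n|2^{1-j}+|\hat U_{H_k}^j(n)-\hat U_H^j(n)|$, and the last term is $0$ for large $k$, since $U_H^j$ depends only on $T\cap\{s_1,\dots,s_j\}$ and $H\cap\{s_1,\dots,s_j\}$.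

**Step 4: $S_T:=U_{T,T}$ is a pseudofunction depending norm-continuously on $T$.** For $H=T$ all kernels are $\varphi_i$ or $\gamma_i$, so (4) applies to the last kernel:
$$\hat U_T^i(n)-\hat U_T^{i-1}(n)=\mathbf E\Bigl[\prod_{l<i}\kappa_l\chi_l\cdot r_i^*(a_i)\Bigr]\,\mathbf E\Bigl[\prod_{l>i}\chi_l\Bigr],$$
$$\|U_T^i-U_T^{i-1}\|_{PM}\le\varepsilon_iL_{i-1}\le\varepsilon2^{-i}.\tag{6}$$
So $U_T^j\to S_T$ in norm, uniformly in $T$. As $U_T^j\in L^1\subset PF$ and $PF$ is norm closed, $S_T\in PF$. As $U_T^0=1$, summing (6) gives $\|S_T-1\|_{PM}\le\varepsilon$. As $U_T^j$ depends only on $T\cap\{s_1,\dots,s_j\}$, the map $T\mapsto S_T$ is a uniform limit of locally constant maps, hence norm continuous.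

## 8. One support for all the products

Fix $T$. Let $E^j$ be the union of the level-$j$ intervals on which $U_T^j\ne0$; these closed sets decrease with $j$. Let $P=\bigcap_jE^j$. Since $\rho_i$ and $\varphi_i$ have the same zeros, $\{U_H^j\ne0\}=\{U_T^j\ne0\}$ for every $H\subseteq T$.

**Step 1: separation.** This makes digits well defined on $P$ and lets smooth functions cut between intervals. All kernels of index $j+1$ vanish off $Q_{\eta_{j+1}}$. If $\eta q\le d\le(1-\eta)q-1$, then $[\frac dq,\frac{d+1}q]\subseteq[\eta,1-\eta]$. So for any level-$j$ interval $I=[p/M_j,(p+1)/M_j]$,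
$$E^{j+1}\cap I\subseteq\Bigl[\tfrac{p+\eta_{j+1}}{M_j},\tfrac{p+1-\eta_{j+1}}{M_j}\Bigr]\subset\operatorname{int}I;\tag{7}$$
neighboring intervals contribute nothing to $E^{j+1}\cap I$, since their parts of $E^{j+1}$ lie in their own interiors. Hence points of $P$ are never endpoints of level-$j$ intervals. Their digits are unambiguous and satisfy $\kappa_i(d_i|a_i)\ne0$ for all $i$. For each level-$j$ interval $I$ fix $h_I\in C^\infty(\mathbf T)$ with $\operatorname{supp}h_I\subset\operatorname{int}I$ and $h_I=1$ on a neighborhood of $E^{j+1}\cap I$.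

**Step 2: $\operatorname{supp}U_H\subseteq P$ whenever $\|U^j_H\|_{PM}$ is bounded in $j$.** If $h\in C^\infty$ and $\operatorname{supp}h\cap P=\emptyset$, then by compactness $\operatorname{supp}h\cap E^j=\emptyset$ for some $j$, and $\langle h,U_H\rangle=\lim_J\int hU_H^J=0$.

**Step 3: $\operatorname{supp}S_T=P$.** Let $x\in P$ and let $V\ni x$ be open. For some $j$ the level-$j$ interval $I\ni x$ lies in $V$, and $U_T^j\ne0$ on $I$, where it is constant. For $J\ge j+1$, $U_T^J$ vanishes a.e. off $E^{j+1}$, so by (3) $\int h_IU_T^J=\int_IU_T^J=\int_IU_T^j\neq0$. Thus $\langle h_I,S_T\rangle\ne0$, and $V$ meets $\operatorname{supp}S_T$.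

**Step 4: $U_\emptyset\in M(P)$.** All kernels are $\rho_i$ or $\gamma_i$, so the $U_\emptyset^j\,dx$ are probability measures with converging coefficients. The limit is a probability measure, supported in $P$ by Step 2.

**Step 5: adding one node is multiplication by a function in $A$.** *If $H$ is upward closed, $s=s_i\in T\setminus H$, and every $t\in T$ with $t\supsetneq s$ is in $H$, then $H\cup\{s\}$ is upward closed and $U_{H\cup\{s\}}=gU_H$ for some $g\in A$.* The first statement is clear. On a level-$i$ interval $I\subseteq E^i$ the digits $d_1,\dots,d_i$ are fixed, so $g_I=\operatorname{sgn}(\varphi_i(d_i|a_i))\,\mathbf E_d|\varphi_i(\cdot|a_i)|$ is a constant and $\varphi_i=g_I\rho_i$ there. Let $g=\sum_{I\subseteq E^i}g_Ih_I$, a smooth function. For $J\ge i+1$, $U_H^J$ vanishes a.e. off $E^{i+1}$, and $g=g_I$ on $E^{i+1}\cap I$. Hence $U_{H\cup\{s\}}^J=gU_H^J$ a.e. Let $J\to\infty$ and use weak* continuity of multiplication by $g$.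

As a test, let $T$ be finite. Starting from $H=\emptyset$ we can add the nodes of $T$ one by one, every node after its extensions. Finitely many applications of Step 5 show that $S_T=GU_\emptyset$ with $G\in A$. So $S_T$ is a measure, and synthesizable. For $T=\{\emptyset\}$ it is $g$ times a probability measure, where $g$ restores the sign and the size of $\varphi_1$.

## 9. An infinite branch gives a function vanishing on the support

*If $T\notin WF$, then $S_T$ is not synthesizable.* Let $\alpha\in\omega^\omega$ with $\alpha|k\in T$ for all $k$, and let $\alpha|k=s_{i(k)}$.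

**Step 1: a function in $A$ that reads $y_{s_i}$ on the support.** The step function $Z_i(d_i/q_i)$ must be replaced by an element of $A$ with controlled norm. Put
$$\tilde z_i(x)=Z_i\bigl(M_{i-1}x-\sigma_i(M_ix)/q_i\bigr)=\sum_m\hat Z_i(m)\,e(mM_{i-1}x)\,e\bigl(-m\sigma_i(M_ix)/q_i\bigr).$$
Composition with $x\mapsto M_ix$ preserves $\|\cdot\|_A$, and $\|e(F)\|_A\le e^{2\pi\|F\|_A}$ by the exponential series. So by (1), $\|\tilde z_i\|_A\le\sum_m|\hat Z_i(m)|e^{2\pi|m|\|\sigma_i\|_A/q_i}\le2$. If $x\in E^{i+1}$, then by (7) (with $j=i$) $t:=M_ix\bmod1\in[\eta_{i+1},1-\eta_{i+1}]$, so $\sigma_i(M_ix)=t$, while $M_{i-1}x\equiv(d_i+t)/q_i$ modulo $1$. Hence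
$$\tilde z_i(x)=Z_i(d_i/q_i)=y_{s_i}\quad\text{on }E^{i+1}.\tag{8}$$
Let $f=1-\sum_{k\ge0}2^{1-k}\tilde z_{i(k)}$; the series converges in $A$, since the norms are at most $2^{1-k}\cdot2$.

**Step 2: $f=0$ on $P$.** Let $x\in P$. We show $u_{\alpha|k}\in[\frac7{32},\frac9{32}]$ by induction on $k$. First, $v_{i(0)}=\frac14$. If $k\ge1$ and the claim holds for $k-1$, then $v_{i(k)}=2u_{\alpha|(k-1)}-\frac14\in[\frac3{16},\frac5{16}]$. In either case $v_{i(k)}\in I_r$ with $r=r_{i(k)}(a_{i(k)})$. Since $\alpha|k\in T$ and $x\in P$, $\varphi_{i(k)}(d_{i(k)}|a_{i(k)})\ne0$, so $y_{\alpha|k}\in I_r$ by Lemma 2(3). As $I_r$ has length $\frac1{32}$, (2) gives $u_{\alpha|k}=\frac14+v_{i(k)}-y_{\alpha|k}\in[\frac7{32},\frac9{32}]$.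

The recursion telescopes. For $k=0$, $1-2y_\emptyset=2u_\emptyset$. Multiplying $u_{\alpha|k}=2u_{\alpha|(k-1)}-y_{\alpha|k}$ by $2^{1-k}$, we get inductively
$$1-\sum_{l\le k}2^{1-l}y_{\alpha|l}=2^{1-k}u_{\alpha|k}\to0.$$
Since $x\in P\subseteq E^{i+1}$ for all $i$, (8) gives $f(x)=0$.

**Step 3: $\langle f,S_T\rangle\ne0$.** Here we use that $S_T$ resembles Lebesgue measure. First, $\langle1,S_T\rangle=\lim_j\mathbf EU_T^j=1$. Let $s_i\in T$. For $J\ge i+1$, $U_T^J$ vanishes a.e. off $E^{i+1}$; by (8), and integrating out the digits above $i$,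
$$\langle\tilde z_i,S_T\rangle=\lim_J\mathbf E[Z_i(d_i/q_i)U_T^J]=\mathbf E\bigl[U_T^{i-1}\,\mathbf E_{d_i}[\varphi_i(d_i|a_i)Z_i(d_i/q_i)]\bigr].$$
As $\mathbf E_dZ_i(d/q_i)=0$ ($\hat Z_i(0)=0$ and $q_i>\deg Z_i$), the inner expectation equals $\mathbf E_{d_i}[(\varphi_i-1)Z_i]$; expanding $Z_i$ and using Lemma 2(2), it is at most $\varepsilon_i\|Z_i\|_A\le\varepsilon_i$ in modulus. So by (3) $|\langle\tilde z_i,S_T\rangle|\le\varepsilon_iL_{i-1}=\varepsilon2^{-i}\le\varepsilon/2$. As $\sum_k2^{1-k}=4$,
$$|\langle f,S_T\rangle-1|\le4\cdot\tfrac\varepsilon2\le\tfrac12.$$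

Since $f=0$ on $P=\operatorname{supp}S_T$ and $\langle f,S_T\rangle\ne0$, $S_T$ is not synthesizable. $\square$

## 10. Well-founded trees: adding signs from the leaves down

**Truncating the enumeration, and where it breaks.** To show that $S_T\in N(P)$, a sensible first try is to keep the signs of the first $j$ nodes and drop all later ones: take $H_j=T\cap\{s_1,\dots,s_j\}$. The kernels of index above $j$ are then nonnegative with conditional mean $1$, so $\mathbf E|U_{H_j}^J|\le L_j$ for all $J$. Hence $W_j:=U_{H_j}$ is a measure, and it is in $M(P)$ by §8, Step 2. Since $U_{H_j}^j=U_T^j$, (5) gives $|\hat W_j(n)-\hat U_T^j(n)|\le|n|2^{1-j}$, so $\hat W_j(n)\to\hat S_T(n)$ for each $n$. If the norms $\|W_j\|_{PM}$ were bounded, then $W_j\to S_T$ weak* and $S_T\in N(P)$.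

This would work for every $T$, so by §9 it must fail: when $T\notin WF$, $\sup_j\|W_j\|_{PM}=\infty$. In the proof of §7, Step 2, the line that breaks is the claim that $d_i$ occurs only in $\kappa_i\chi_i$. The set $H_j$ need not be upward closed. If $s_i\in H_j$ has a descendant $s_l\in T\setminus H_j$, then $\rho_l(d_l|a_l)$ also depends on $d_i$, through its target, and (4) cannot be used to integrate out $d_i$.

So we may add the sign at a node only after those at all its extensions. Every set met on the way is then upward closed, and the bound $1+\varepsilon$ is uniform. On an infinite branch this process never starts: a node $\alpha|k$ can be added only after $\alpha|(k+1)$. On a well-founded tree it reaches everything.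

*If $T\in WF$, then $S_T$ is synthesizable.* Let $\mathcal H=\{H\subseteq T\text{ upward closed}:U_H\in N(P)\}$.

**Step 1: closure properties of $\mathcal H$.** These are the three moves we are allowed.

- (i) $\emptyset\in\mathcal H$, by §8, Step 4.
- (ii) $\mathcal H$ is closed under increasing countable unions, by §7, Step 3, since $N(P)$ is weak*-closed.
- (iii) If $H\in\mathcal H$, $s\in T\setminus H$, and all $t\in T$ with $t\supsetneq s$ lie in $H$, then $H\cup\{s\}\in\mathcal H$, by §8, Step 5, since $gN(P)\subseteq N(P)$.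

**Step 2: induction along the tree.** For $s\in T$ let $T_s=\{t\in T:t\supseteq s\}$. We claim: *for all $s\in T$ and all $H\in\mathcal H$, $H\cup T_s\in\mathcal H$.* As $T$ is well founded, we may assume the claim for all children $s^\frown n_1,s^\frown n_2,\dots$ of $s$ in $T$ (finitely or infinitely many, possibly none): if it failed at $s$ and held at all children of $s$, this step would be contradicted, so failure at $s$ would give failure at a child, and repetition an infinite branch.

If $s\in H$, then $H\cup T_s=H$. Otherwise let $H_0=H$, $H_k=H_{k-1}\cup T_{s^\frown n_k}$. Each $H_k\in\mathcal H$ by the claim for the child $s^\frown n_k$, applied to $H_{k-1}$; this is why the claim allows arbitrary $H\in\mathcal H$. By (ii), $H_\infty=\bigcup_kH_k\in\mathcal H$. Now $s\notin H_\infty$, and $H_\infty$ contains every proper extension of $s$ in $T$, because such an extension passes through a child of $s$ in $T$. So $H\cup T_s=H_\infty\cup\{s\}\in\mathcal H$ by (iii).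

**Step 3: conclusion.** With $s=\emptyset$ and $H=\emptyset$ we get $T\in\mathcal H$, that is, $S_T=U_T\in N(P)=N(\operatorname{supp}S_T)$ by §8, Step 3. So $S_T$ is synthesizable. $\square$

With §7, Step 4, and §9, Theorem 1 is proved: $\mathcal S_0$ is $\Pi^1_1$-complete, and not Borel.

## 11. The same complexity in every norm-open set of $PF$

**Theorem 2.** For every nonempty norm-open $O\subseteq PF$, the set $\{S\in O:S\text{ synthesizable}\}$ is $\Pi^1_1$-complete via a norm-continuous reduction of $WF$; in particular it is not $\Sigma^1_1$.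

*Proof.* The set is $\Pi^1_1$ by Fact 9(c).

**Step 1: move Theorem 1 into $O$ by multiplication.** Trigonometric polynomials are norm dense in $PF$, so pick a trigonometric polynomial $g\in O$, $g\ne0$, and then $\varepsilon\in(0,\frac14]$ such that the closed ball of radius $\varepsilon\|g\|_A$ about $g$ lies in $O$. With $S_T$ from Theorem 1 for this $\varepsilon$, $\|gS_T-g\|_{PM}=\|g(S_T-1)\|_{PM}\le\|g\|_A\varepsilon$. So $gS_T\in O$, and $T\mapsto gS_T$ is norm continuous. It remains to see that $gS_T$ is synthesizable iff $T\in WF$.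

**Step 2: $\operatorname{supp}(gS_T)=P$, where $P=\operatorname{supp}S_T$.** First, $P$ has no isolated points. If $x$ were isolated in $P$, take $h\in C^\infty$ with $h=1$ near $x$ and $\operatorname{supp}h\cap P=\{x\}$. Then $hS_T\in PF$ is supported in $\{x\}$, so $hS_T=0$ by Fact 5; but $hS_T$ agrees with $S_T$ near $x\in\operatorname{supp}S_T$, a contradiction. Next, let $x\in P$, $g(x)\ne0$. If $gS_T$ vanished on a neighborhood $V$ of $x$, which we may take with $g\ne0$ on $V$, then $\langle h,S_T\rangle=\langle h/g,gS_T\rangle=0$ for all $h\in C^\infty$ supported in $V$, contrary to $x\in P$. So $\operatorname{supp}(gS_T)\supseteq\overline{P\setminus g^{-1}(0)}=P$, because $g^{-1}(0)$ is finite and $P$ has no isolated points. The other inclusion holds since $g$ is smooth.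

**Step 3: $T\in WF$.** Then $gS_T\in gN(P)\subseteq N(P)=N(\operatorname{supp}(gS_T))$, so $gS_T$ is synthesizable.

**Step 4: $T\notin WF$.** We need a function in $A$, zero on $P$, that $gS_T$ does not annihilate. Take $f$ from §9. The pseudofunction $fS_T$ is nonzero, since $\langle1,fS_T\rangle=\langle f,S_T\rangle\ne0$. If $gfS_T=0$, then for $h\in C^\infty$ with support disjoint from $g^{-1}(0)$ we would have $\langle h,fS_T\rangle=\langle h/g,gfS_T\rangle=0$; so $fS_T$ would have finite support and be $0$ by Fact 5, a contradiction. So $gfS_T\neq0$, and some coefficient is nonzero: $\langle e_nf,gS_T\rangle=\langle e_n,gfS_T\rangle\ne0$ for some $n$. But $e_nf=0$ on $P=\operatorname{supp}(gS_T)$. So $gS_T$ is not synthesizable. $\square$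

## 12. Iterated sequential closures of $M(E)$

For closed $E$ let $N^{(0)}(E)=M(E)$, and for $0<\alpha<\omega_1$ let $N^{(\alpha)}(E)$ be the set of weak* limits of sequences from $\bigcup_{\beta<\alpha}N^{(\beta)}(E)$. For example, if $H_1\subseteq H_2\subseteq\cdots$ are finite upward closed subsets of $T$ with union $T$, then, as in the finite case of §8, each $U_{H_k}$ is $U_\emptyset$ times a function in $A$, hence in $M(P)$; so $S_T\in N^{(1)}(P)$ by §7, Step 3. By induction on $\alpha$, $N^{(\alpha)}(E)\subseteq N(E)$.

**Corollary 3.** For every $\alpha<\omega_1$ there is a synthesizable pseudofunction $S$ (in the unit ball, and in any given nonempty norm-open $O\subseteq PF$) with $S\notin N^{(\alpha)}(\operatorname{supp}S)$.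

*Proof.* Give the space of closed sets $E\subseteq\mathbf T$ its standard Borel structure, generated by the sets $\{E:E\cap V=\emptyset\}$, $V$ open.

**Step 1: for fixed $\alpha$, the relation $S\in N^{(\alpha)}(E)$ is $\Sigma^1_1$ in $(S,E)$.** We use induction on $\alpha$. For $\alpha=0$ it is Borel: "$S$ is a measure" is $F_\sigma$ (§4), and $\operatorname{supp}S\subseteq E$ says that for each rational open interval $J$, either $E\cap\bar J\ne\emptyset$ or $\operatorname{supp}S\cap J=\emptyset$. The second condition is closed in $S$. The negation of the first says that $E$ misses the $\frac1m$-neighborhood of $\bar J$ for some $m$, so the first is Borel in $E$. For $\alpha>0$, $S\in N^{(\alpha)}(E)$ iff there is a bounded sequence $(S_n)$ in $PM$ with $\hat S_n(l)\to\hat S(l)$ for each $l$ and, for each $n$, $S_n\in N^{(\beta)}(E)$ for some $\beta<\alpha$. Boundedness costs nothing, as weak*-convergent sequences are bounded, and it makes weak* convergence the same as convergence of coefficients. Since $\alpha$ is countable, only countable unions and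 intersections of $\Sigma^1_1$ sets and one projection occur, so the relation is $\Sigma^1_1$.

**Step 2: contradiction with Theorem 2.** The map $S\mapsto\operatorname{supp}S$ is Borel, because for open $V$ the set $\{S:\operatorname{supp}S\cap V=\emptyset\}$ is weak*-closed. Suppose the corollary failed for $\alpha$ and $O$: every synthesizable $S\in O$ lies in $N^{(\alpha)}(\operatorname{supp}S)$. Conversely $N^{(\alpha)}(\operatorname{supp}S)\subseteq N(\operatorname{supp}S)$. So
$$\{S\in O:S\text{ synthesizable}\}=\{S\in O:S\in N^{(\alpha)}(\operatorname{supp}S)\},$$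
which is $\Sigma^1_1$ by Step 1 and the Borel map $S\mapsto(S,\operatorname{supp}S)$. This contradicts Theorem 2. Taking $O$ inside the open unit ball of $PF$ gives the unit-ball statement. $\square$
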